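# When the quenched and annealed critical values of collision local time agree, and when they differ

## 1. Theorems A and B and Corollary C

**Theorem A.** Let $1<\alpha\le 1+\frac1{3000}$, $\gamma=1/\alpha$, and let $p$ be the kernel on $\mathbb Z$ with characteristic function
$$\varphi(\theta)=\sum_x p(x)e^{i\theta x}=1-(|\theta|/\pi)^{\gamma},\qquad |\theta|\le\pi. \tag{1}$$
Then $p$ satisfies assumption (2) below with this $\alpha$, is transient but not strongly transient, and $z_1=z_2$, $\tilde z_1=\tilde z_2$. On $\mathbb Z^2$ there are such kernels for all $\alpha\in(1,1+\epsilon_2]$, for some $\epsilon_2>0$.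

**Theorem B.** Let $p$ be any kernel satisfying (2) with $\frac32<\alpha\le 2$. Then $z_2<z_1$ and $\tilde z_2<\tilde z_1$.

**Corollary C.** Consider the assertion: for every kernel on $\mathbb Z^d$ that satisfies (2) and is transient but not strongly transient, $z_2<z_1$ and $\tilde z_2<\tilde z_1$. It holds for $d\ge4$; it holds for $d=3$ if $\alpha>3/2$ (in $d=3$ always $\alpha\ge3/2$); it fails for $d=1$ and for $d=2$.

Here is the vocabulary. A random walk transition kernel on $\mathbb Z^d$ is $p(x,y)=p(0,y-x)$; we write $p(x)=p(0,x)$ and $p^n(x)$ for the $n$-step probability of going from $0$ to $x$. The standing assumption is that $p$ is irreducible and symmetric, and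
$$\lim_{n\to\infty}\frac{\log p^{2n}(0)}{\log (2n)}=-\alpha\qquad\text{for some }\alpha\in(1,\infty). \tag{2}$$
The kernel is transient if $G(0):=\sum_{n\ge0}p^n(0)<\infty$, and strongly transient if $\sum_{n\ge1}n\,p^n(0)<\infty$.

Let $S,S'$ be independent discrete-time walks with kernel $p$ started at $0$, and let $V=\sum_{k\ge1}1_{\{S_k=S'_k\}}$ be their collision local time. The quenched and the annealed critical values are
$$z_1=\sup\{z\ge1: E[z^V\mid S]<\infty\ S\text{-a.s.}\},\qquad z_2=\sup\{z\ge1:E[z^V]<\infty\}.$$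
In continuous time, $\tilde S,\tilde S'$ are independent walks started at $0$ that jump at rate $1$ according to the same $p$, $\tilde V=\int_0^\infty1_{\{\tilde S_t=\tilde S'_t\}}dt$, and $\tilde z_1,\tilde z_2$ are defined in the same way from $\tilde V$ and $\tilde S$.

So in the annealed problem we average over both walks, while in the quenched problem one path $S$ is frozen and only $S'$ is averaged. If $E[z^V]<\infty$ then $E[z^V\mid S]<\infty$ almost surely, so always $z_1\ge z_2$ and $\tilde z_1\ge\tilde z_2$. The question is whether the inequality is strict, that is, whether for some $z>z_2$ the infinite annealed expectation comes only from exceptional paths $S$.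

The setting is that of "Collision Local Time Of Transient Random Walks And Intermediate Phases In Interacting Stochastic Systems" (https://math.leidenuniv.nl/reports/files/2008-19.pdf). There, Theorems 1.2 and 1.5 give $1<z_2<z_1<\infty$ and $0<\tilde z_2<\tilde z_1<\infty$ for strongly transient $p$ satisfying (2), and for the excluded boundary case $\alpha=1$ it is proved that $z_1=z_2$. Conjecture 1.6 of that paper says that the gaps are present also when $p$ is transient but not strongly transient. Theorem A shows that the conjecture is false; Theorem B and Corollary C say where it does hold. The notes do not decide which kernels with $\alpha$ between the range of Theorem A and $3/2$ (inclusive) have a gap.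

To get a feeling for (2), take simple random walk on $\mathbb Z^d$. The local limit theorem gives $p^{2n}(0)\sim c\,n^{-d/2}$, so for $d\ge3$ assumption (2) holds with $\alpha=d/2$. Since $\sum_n n\cdot n^{-d/2}<\infty$ exactly when $d\ge5$, the walk is transient but not strongly transient for $d=3$ ($\alpha=\frac32$) and $d=4$ ($\alpha=2$). The four-dimensional walk is covered by Theorem B, and the three-dimensional one sits exactly on the excluded boundary.

## 2. A renewal expansion of $E[z^V\mid S]$

We treat discrete and continuous time together and drop tildes. Let $m$ be normalized Lebesgue measure on the torus $(-\pi,\pi]^d$ and $\varphi$ the characteristic function of $p$, real and even by symmetry. The dictionary is as follows.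

* Discrete time: $\mu$ is counting measure on $\mathbb N$, $\chi=\varphi$, $\beta=z-1$, and all times are integers.
* Continuous time: $\mu$ is Lebesgue measure on $(0,\infty)$, $\chi=e^{-(1-\varphi)}$, $\beta=\log z$.

In both cases $E\,e^{i\theta\cdot(S_{s+t}-S_s)}=\chi(\theta)^t$, and Fourier inversion with evenness gives $p_t(x)=\int\chi(\theta)^te^{i\theta\cdot x}\,m(d\theta)$. Put $a_t:=p_t(0)=\int\chi^t\,dm$.

In discrete time, $z^V=(1+\beta)^V=\sum_A\beta^{|A|}$, summed over finite sets $A$ of collision times. In continuous time, $e^{\beta V}=\sum_k\beta^kV^k/k!$, and $V^k/k!$ is the integral over $t_1<\dots<t_k$ of the indicator that all $t_i$ are collision times. Given $S$, the probability that $S'$ meets $S$ at $t_1<\dots<t_k$ is a product of transition probabilities. Hence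
$$E[z^V\mid S]=\sum_{k\ge0}\beta^k\int_{0=t_0<t_1<\dots<t_k}\ \prod_{i=1}^kp_{t_i-t_{i-1}}(S_{t_i}-S_{t_{i-1}})\ \mu(dt_1)\cdots\mu(dt_k). \tag{3}$$
Now average over $S$. By symmetry $E[p_t(S_t)]=\sum_xp_t(x)^2=\sum_xp_t(x)p_t(-x)=a_{2t}$. The increments are independent, so $E[z^V]=\sum_k\big(\beta\int a_{2t}\,\mu(dt)\big)^k$. Therefore $z_2$ corresponds to
$$\beta_*=\Big(\int a_{2t}\,\mu(dt)\Big)^{-1},\qquad K(t):=\beta_*a_{2t}\ \text{ is a probability density with respect to }\mu. \tag{4}$$
The integral is finite because $\alpha>1$; in continuous time it equals $G(0)/2$, since $\int_0^\infty a_s\,ds=G(0)$, so $\log\tilde z_2=\beta_*=2/G(0)$. We write $K$ also for the law, and call its samples words: a word is the stretch between two successive chosen collision times.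

Two checks by hand. First, in discrete time $S-S'$ has steps of kernel $p^2$, so $V$ counts the returns to $0$ of a transient walk and is geometric, $P(V\ge k)=F^k$, with $F$ its return probability. Then $E[z^V]<\infty$ exactly if $zF<1$, and $E[V]=F/(1-F)=\sum_{n\ge1}a_{2n}=1/\beta_*$ gives $1/F=1+\beta_*$, as it must. Second, take the kernel (1) in continuous time. As $\varphi\ge0$, summing the geometric series gives $G(0)=\int\frac{dm}{1-\varphi}=\int_0^1u^{-\gamma}du=\frac{\alpha}{\alpha-1}$, so $\log\tilde z_2=2(\alpha-1)/\alpha$.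

## 3. Kernels with $\alpha=1+\epsilon$ on $\mathbb Z$ and on $\mathbb Z^2$

Write $\alpha=1+\epsilon$ with $0<\epsilon\le1$. The proof of Theorem A uses only two properties of the kernel.

* (C1) $0\le\varphi\le1$, and $F(v):=m(1-\varphi\le v)$ satisfies $c_0v^\alpha\le F(v)\le C_0v^\alpha$ for $v\in[0,1]$.
* (C2) $p(x)\ge c(1+|x|)^{-q}$ for all $x$, for some $c,q>0$; and $E|X|^{1/4}<\infty$, where $X\sim p$.

Condition (C1) fixes the return probabilities; (C2) says that one step can reach any point at polynomial cost. Simple random walk, for instance, violates (C2), because $p$ vanishes away from the neighbors of $0$.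

**Step 1: the kernel (1) on $\mathbb Z$.** The aim is to show that (1) does define a probability kernel with (C1) and (C2). Let $p(x)$ be the Fourier coefficients of $\varphi$. For $x\ge1$ integrate by parts; the boundary terms vanish since $\sin(x\theta)=0$ at $0$ and $\pi$. With $u=x\theta$,
$$p(x)=\frac1\pi\int_0^\pi\varphi\cos(x\theta)\,d\theta=\frac1{\pi x}\int_0^\pi\gamma\pi^{-\gamma}\theta^{\gamma-1}\sin(x\theta)\,d\theta=\frac{\gamma\pi^{-\gamma}}{\pi}\,x^{-1-\gamma}\int_0^{\pi x}u^{\gamma-1}\sin u\,du .$$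
Split the last integral into the intervals $[k\pi,(k+1)\pi]$, $0\le k<x$. Since $\gamma<1$, this is an alternating sum with strictly decreasing absolute values. It is at most its first term, which is at most $\int_0^\pi u^{\gamma-1}du=\pi^\gamma/\gamma$; hence $p(x)\le x^{-1-\gamma}/\pi$. It is at least the first term minus the absolute value of the second (for $x=1$ there is only the first term), so
$$p(x)\ge\frac{\gamma\pi^{-\gamma}}\pi x^{-1-\gamma}\int_0^\pi\big(u^{\gamma-1}-(u+\pi)^{\gamma-1}\big)\sin u\,du=c\,x^{-1-\gamma},\qquad c>0 .$$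
Also $p(0)=\int_0^1(1-u^\gamma)\,du>0$ and $p(-x)=p(x)$. So all coefficients are positive. As $\varphi$ is continuous on the torus, Fejér's theorem says that the Cesàro means of the symmetric partial sums of $\sum_xp(x)$ converge to $\varphi(0)=1$; those partial sums are nondecreasing, so $\sum_xp(x)=1$. The continuous functions $\sum_xp(x)e^{i\theta x}$ and $\varphi$ have the same Fourier coefficients and therefore coincide. Thus $p$ is a symmetric irreducible probability kernel with characteristic function (1).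

(C2) holds with $q=2$: the lower bound because $1+\gamma<2$, and $E|X|^{1/4}<\infty$ because $\gamma\ge\frac12$. For (C1), $1-\varphi\le v$ means $|\theta|\le\pi v^{1/\gamma}$, so $F(v)=v^\alpha$ and $c_0=C_0=1$.

**Step 2: a kernel on $\mathbb Z^2$.** The aim is the same in the plane. Let $\omega(\theta)=\cos^2\frac{\theta_1}2\cos^2\frac{\theta_2}2$. Since $\cos^2\frac\theta2=\frac{1+\cos\theta}2$, this is the characteristic function of a step law $\nu$ with independent coordinates, each $0,1,-1$ with probabilities $\frac12,\frac14,\frac14$. By the binomial series put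
$$\varphi=1-(1-\omega)^\gamma=\sum_{k\ge1}c_k\omega^k,\qquad c_k=\frac\gamma k\prod_{j<k}\Big(1-\frac\gamma j\Big)>0,\qquad \sum_kc_k=1,$$
the last identity by setting $\omega=1$. So $p=\sum_kc_k\nu^k$, where $\nu^k$ is the $k$-fold convolution.

For (C1): clearly $0\le\varphi\le1$, and $1-\varphi\le v$ means $1-\omega\le v^\alpha$. We have
$$\sin^2\tfrac{\theta_i}2\le1-\omega\le\sin^2\tfrac{\theta_1}2+\sin^2\tfrac{\theta_2}2\le\tfrac14(\theta_1^2+\theta_2^2),\qquad \sin^2\tfrac{\theta_i}2\ge\theta_i^2/\pi^2 .$$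
Hence for $s\in[0,1]$
$$\{|\theta_1|,|\theta_2|\le\sqrt{2s}\}\subset\{1-\omega\le s\}\subset\{|\theta_1|,|\theta_2|\le\pi\sqrt s\},$$
that is, $\frac2{\pi^2}s\le m(1-\omega\le s)\le s$. With $s=v^\alpha$, (C1) holds with $c_0=2/\pi^2$ and $C_0=1$. These do not depend on $\epsilon$.

For (C2), first the moment. As $\sum_{j<k}\frac1j\ge\log k$, we get $\prod_{j<k}(1-\frac\gamma j)\le e^{-\gamma\sum_{j<k}1/j}\le k^{-\gamma}$, so $c_k\le k^{-1-\gamma}$. Since $k$ steps of $\nu$ move at most a distance $2k$, $E|X|^{1/4}\le\sum_kk^{-1-\gamma}(2k)^{1/4}<\infty$, because $\gamma\ge\frac12$.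

Next the lower bound on $p$. For $k\ge2$, $\prod_{j<k}(1-\frac\gamma j)\ge(1-\gamma)\prod_{2\le j<k}(1-\frac1j)=\frac{1-\gamma}{k-1}$, so $c_k\ge\gamma(1-\gamma)k^{-2}$; this also holds for $k=1$, where $c_1=\gamma$. A sum of $k$ steps of one coordinate is half a sum of $2k$ independent signs, so $\nu^k(x)=\prod_{i=1}^24^{-k}\binom{2k}{k+x_i}$. Here $4^{-k}\binom{2k}k\ge\frac1{2\sqrt k}$: equality holds at $k=1$, and passing from $k$ to $k+1$ multiplies the left side by $\frac{2k+1}{2k+2}\ge\sqrt{k/(k+1)}$. Moreover, for $|y|\le k$,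
$$\binom{2k}{k+y}\Big/\binom{2k}k=\prod_{j=1}^{|y|}\Big(1-\frac{|y|}{k+j}\Big)\ge\Big(1-\frac{|y|}k\Big)^{|y|}\ge1-\frac{y^2}k .$$
For $k=4(1+|x|_\infty)^2$ and $y=x_i$ the right side is at least $\frac34$. So $\nu^k(x)\ge(\frac38)^2/k\ge\frac1{64k}$ and $p(x)\ge c_k\nu^k(x)\ge\frac{\gamma(1-\gamma)}{64}k^{-3}$. Thus (C2) holds with $q=6$, and $p$ is symmetric and irreducible.

**Step 3: return probabilities from (C1).** The aim is to check (2), to classify the walk, and to get a doubling constant. Put
$$\alpha_n:=\alpha\int_0^1v^{\alpha-1}(1-v)^n\,dv=\frac{\Gamma(\alpha+1)\Gamma(n+1)}{\Gamma(n+\alpha+1)}=\prod_{k=1}^n\frac k{k+\alpha},\qquad\hat\alpha_t:=\alpha\int_0^1v^{\alpha-1}e^{-tv}\,dv .$$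
For the kernel (1) these are exactly $p^n(0)$ and $\tilde p_t(0)$. In general, (C1) gives $F(0)=0$ and $F(1)=1$, so $c_0\le1\le C_0$. Writing $(1-w)^n=\int_w^1n(1-v)^{n-1}dv$ and $e^{-tw}=e^{-t}+\int_w^1te^{-tv}dv$ for $w\in[0,1]$, Fubini gives for $n\ge1$, $t>0$
$$\int\varphi^n\,dm=\int_0^1n(1-v)^{n-1}F(v)\,dv,\qquad\int e^{-t(1-\varphi)}\,dm=e^{-t}F(1)+\int_0^1te^{-tv}F(v)\,dv .$$
With $v^\alpha$ in place of $F(v)$ the right sides are $\alpha_n$ and $\hat\alpha_t$. Hence
$$c_0\alpha_n\le\int\varphi^n\,dm\le C_0\alpha_n,\qquad c_0\hat\alpha_t\le\int e^{-t(1-\varphi)}\,dm\le C_0\hat\alpha_t .$$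
By Bernoulli's inequality $1+\frac\alpha k\le(1+\frac1k)^\alpha$, and, as $\epsilon\le1$, $1+\frac\alpha k=(1+\frac1k)(1+\frac\epsilon{k+1})\ge(1+\frac1k)(1+\frac1{k+1})^\epsilon$. Multiplying over $k\le n$,
$$(n+1)^{-\alpha}\le\alpha_n\le\frac{2^\epsilon}{(n+1)(n+2)^\epsilon}\le2^\epsilon(n+1)^{-\alpha}. \tag{5}$$
So (2) holds with this $\alpha$; the walk is transient; and it is not strongly transient, because $\sum_nn(n+1)^{-\alpha}=\infty$ for $\alpha\le2$.

For the doubling constant, $\alpha_n/\alpha_{2n}=\prod_{k=n+1}^{2n}(1+\frac\alpha k)\le\big(\frac{2n+1}{n+1}\big)^\alpha\le2^\alpha$. Also $\hat\alpha_t=\alpha t^{-\alpha}\int_0^tx^{\alpha-1}e^{-x}dx$ gives $\hat\alpha_t/\hat\alpha_{2t}\le2^\alpha$. As $2^\alpha\le4$, in both time settings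
$$a_t/a_{2t}\le\kappa:=4C_0/c_0 . \tag{6}$$

**Lemma 1.** Assume (C1) and $\epsilon\le10^{-3}$. With $B=6C_0/c_0$ and $b=\frac13c_0/C_0$, the law $K$ satisfies for all $x\ge0$, in both time settings,
$$K((x,x+1])\le B\,\epsilon\,(1+x)^{-1-\epsilon}, \tag{H1}$$
$$K([x,\infty))\ge b\,(1+x)^{-\epsilon}. \tag{H2}$$

*Proof.* The density of $K$ lies between $c_0/C_0$ and $C_0/c_0$ times the normalized density built from $\alpha_{2n}$, respectively $\hat\alpha_{2t}$. So it suffices to treat these laws, with constants $6$ and $\frac13$.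

Discrete time. By (5), for $k\ge1$, $\sum_{n\ge k}\alpha_{2n}\ge\int_k^\infty(2x+1)^{-1-\epsilon}dx=\frac{(2k+1)^{-\epsilon}}{2\epsilon}$. By convexity, $f(n)\le\int_{n-1/2}^{n+1/2}f$ for $f(x)=(2x+1)^{-1-\epsilon}$, so $\sum_{n\ge1}\alpha_{2n}\le2^\epsilon\int_{1/2}^\infty(2x+1)^{-1-\epsilon}dx=\frac1{2\epsilon}$. Hence the tail at $k$ is at least $(2k+1)^{-\epsilon}\ge(3k)^{-\epsilon}$. With $k=\max(1,\lceil x\rceil)\le1+x$ this is at least $3^{-\epsilon}(1+x)^{-\epsilon}\ge\frac13(1+x)^{-\epsilon}$, which is (H2). The normalizing sum is at least $3^{-\epsilon}/(2\epsilon)$, so the density at $n$ is at most $2^\epsilon(2n)^{-1-\epsilon}\cdot2\epsilon3^\epsilon=3^\epsilon\epsilon n^{-1-\epsilon}$. The single integer $n\in(x,x+1]$ satisfies $n\ge\max(1,x)\ge(1+x)/2$. This gives (H1) with the constant $3^\epsilon2^{1+\epsilon}=2\cdot6^\epsilon\le6$.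

Continuous time. Since $\int_0^\infty\hat\alpha_{2t}\,dt=\frac\alpha{2\epsilon}$, the normalized density is
$$2\epsilon\int_0^1v^\epsilon e^{-2tv}dv\le2e\epsilon\int_0^\infty v^\epsilon e^{-(1+2t)v}dv=2e\epsilon\,\Gamma(1+\epsilon)(1+2t)^{-1-\epsilon}\le6\epsilon(1+t)^{-1-\epsilon}.$$
We used $1\le e\,e^{-v}$ on $[0,1]$ and $\Gamma(1+\epsilon)\le1$ (convexity of $\Gamma$ and $\Gamma(1)=\Gamma(2)=1$). The bound decreases in $t$, so (H1) follows. The tail at $x$ is
$$\epsilon\int_0^1v^{\epsilon-1}e^{-2xv}dv\ge e^{-1}\epsilon\int_0^{\min(1,1/(2x))}v^{\epsilon-1}dv=e^{-1}\min(1,(2x)^{-\epsilon})\ge e^{-1}2^{-\epsilon}(1+x)^{-\epsilon}\ge\tfrac13(1+x)^{-\epsilon}.\qquad\square$$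

The factor $\epsilon$ in (H1) drives the whole proof of Theorem A, so look at it once by hand. For the kernel (1) in continuous time the tail is exactly $\epsilon\int_0^1v^{\epsilon-1}e^{-2xv}dv$. If $U$ is uniform on $(0,1)$ then $U^{1/\epsilon}$ has density $\epsilon v^{\epsilon-1}$, so a word has the law of $\frac12\mathcal E\,U^{-1/\epsilon}$ with $\mathcal E$ standard exponential and independent of $U$. With $\epsilon=1/3000$ the second factor is $U^{-3000}$. Two independent words typically have lengths of wildly different orders of magnitude.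

## 4. The second moment of a block, and a bound $\kappa^N$ that is too large

To prove $z_1\le z_2$ we must show $E[z^V\mid S]=\infty$ a.s. for each fixed $z>z_2$, that is, $\beta=e^\eta\beta_*$ with $\eta>0$ possibly tiny. For $N\in\mathbb N$, $L>0$ put
$$Y:=\beta_*^N\int_{0<t_1<\dots<t_N\le L}\ \prod_{i=1}^Np_{t_i-t_{i-1}}(S_{t_i}-S_{t_{i-1}})\ \mu^{\otimes N}(dt),\qquad t_0=0 .$$
Let $T,T'$ be independent renewal processes started at $0$ with step law $K$. By the computation before (4), $EY=P(T_N\le L)$. The plan is this. In (3), a time block of length $L$ in which the block variable $Y$ is at least $\frac14$ contributes $\beta^N\beta_*^{-N}Y\ge\frac14e^{\eta N}$. Let $S'$ travel to such a block, collect this gain, and travel on. Under (C2) travelling costs only a power of the time involved, so the plan works if good blocks are not too rare.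

To see how rare they are, use the Paley–Zygmund inequality: if $Y\ge0$ and $0<E[Y^2]<\infty$, then $P(Y\ge\frac12EY)\ge(EY)^2/(4E[Y^2])$. (Proof: $EY\le\frac12EY+E[Y;Y\ge\frac12EY]$, and apply Cauchy–Schwarz to the last term.) So we need $E[Y^2]$.

Try $N=1$ by hand, with two words $(0,n]$ and $(0,n']$, $n\le n'$, and $\chi\ge0$. Inserting the Fourier formula for $p_n$, $p_{n'}$ and averaging over $S$,
$$E[p_n(S_n)p_{n'}(S_{n'})]=\iint\chi(\theta)^n\chi(\theta')^{n'}\,\chi(\theta+\theta')^n\chi(\theta')^{n'-n}\,m(d\theta)\,m(d\theta').$$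
Integrate the variable of the shorter word first: by Cauchy–Schwarz and translation invariance, $\int\chi(\theta)^n\chi(\theta+\theta')^n\,m(d\theta)\le a_{2n}$. What is left is $a_{2n'-n}$, and by log-convexity and (6) this is at most $\kappa^{n/n'}a_{2n'}$. The overlap of the two words costs $\kappa^{n/n'}$: much if they have comparable lengths, almost nothing if one is far shorter. The general statement follows the same route.

**Lemma 2.** Let $\chi\ge0$ and assume (6). Let $0=t_0<\dots<t_N$ and $0=t'_0<\dots<t'_N$ (integers in discrete time), $I_i=(t_{i-1},t_i]$, $n_i=|I_i|$, similarly $I'_j,n'_j$, and $o_{ij}=|I_i\cap I'_j|$. Then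
$$E\Big[\prod_ip_{n_i}(S_{t_i}-S_{t_{i-1}})\prod_jp_{n'_j}(S_{t'_j}-S_{t'_{j-1}})\Big]\le\kappa^\Phi\prod_ia_{2n_i}\prod_ja_{2n'_j},\qquad\Phi:=\sum_{i,j}\frac{o_{ij}}{\max(n_i,n'_j)} . \tag{7}$$

*Proof.* **Step 1: Fourier form.** The aim is to turn the left side into an integral of a nonnegative function. Insert $p_n(x)=\int\chi^ne^{i\theta\cdot x}dm$ with one variable per word and average over the independent increments of $S$. On $I_i\cap I'_j$ the increment carries the frequency $\theta_i+\theta'_j$; on the part of $I_i$ not covered by the $I'_j$, of length $f_i=n_i-\sum_jo_{ij}$, it carries $\theta_i$; similarly $f'_j=n'_j-\sum_io_{ij}$. So the left side is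
$$\int\prod_i\chi(\theta_i)^{n_i+f_i}\prod_j\chi(\theta'_j)^{n'_j+f'_j}\prod_{o_{ij}>0}\chi(\theta_i+\theta'_j)^{o_{ij}}\,dm^{\otimes2N},$$
with nonnegative integrand.

**Step 2: integrate the shortest words first.** The aim is to remove one variable at a time by a bound uniform in the others. List the $2N$ intervals in order of nondecreasing length, breaking ties in any fixed way, and integrate the variables in this order. Consider an interval $v$, with length $n_v$ and uncovered part $f_v$; let $c_v$ be the sum of its overlaps with intervals earlier in the list. These overlaps are disjoint subintervals of $v$, so $c_v\le n_v$. When it is the turn of $\theta_v$, the factors joining it to earlier variables have disappeared, because the integrals over those variables were replaced by constants. What contains $\theta_v$ is $\chi(\theta_v)^{n_v+f_v}$ and the factors $\chi(\theta_v+\theta_u)^{o_{vu}}$ with $u$ later. Since the overlaps of $v$ add up to $n_v-f_v$, the exponents add up to $n_v+f_v+(n_v-f_v-c_v)=2n_v-c_v$. By Hölder's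 inequality and translation invariance of $m$, the integral over $\theta_v$ is at most $\int\chi^{2n_v-c_v}dm=a_{2n_v-c_v}$, uniformly in the other variables.

**Step 3: doubling.** The aim is to compare $a_{2n_v-c_v}$ with $a_{2n_v}$. By Hölder's inequality $t\mapsto\int\chi^tdm$ is log-convex, and $2n-c=\frac cn\,n+(1-\frac cn)\,2n$. So for $0\le c\le n$, $a_{2n-c}\le a_n^{c/n}a_{2n}^{1-c/n}\le\kappa^{c/n}a_{2n}$ by (6). Finally $\sum_vc_v/n_v=\Phi$, because each overlapping pair is counted once, at its longer member. $\square$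

Multiplying (7) by $\beta_*^{2N}$ and integrating over both families of times up to $L$,
$$E[Y^2]\le E\big[\kappa^\Phi\,1\{T_N\le L,\ T'_N\le L\}\big], \tag{8}$$
with $\Phi$ computed from the first $N$ words of $T$ and of $T'$.

The immediate bound is $\Phi\le\sum_i\frac1{n_i}\sum_jo_{ij}\le N$, so $E[Y^2]\le\kappa^N$. This is exactly where a direct second-moment argument stops. It gives good blocks with probability at least of order $\kappa^{-N}$, so $S'$ must be ready to search through about $\kappa^N$ blocks. With the travel bound (12) below, reaching a block at a time of order $\kappa^N$ is only guaranteed to cost at most a factor $\kappa^{-4qN}$ (up to further factors), while the gain is $e^{\eta N}$. For small $\eta$ the net exponent $\eta-4q\log\kappa$ is negative, and nothing follows, although we need every $\eta>0$. What is required is $\log E[Y^2]=o(N)$. So we must use that overlapping words rarely have comparable lengths.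

## 5. Words of different scales: exploration and a Lyapunov function

**Step 1: a Markov chain for the overlaps.** The aim is to bound $\Phi$ by a sum along a one-dimensional chain. Reveal the words of $T$ and $T'$ one at a time, keeping pointers $A,A'$ (end points of the revealed parts), both $0$ initially. At each step reveal the next word of the process whose pointer is behind, of $T$ in case of a tie. Let $\mathsf t_k$ be the length of the $k$-th revealed word and $g_k$ the distance of the pointers after step $k$. The choice of process depends only on the past, so the $\mathsf t_k$ are i.i.d. with law $K$; and $g_0=0$, $g_k=|g_{k-1}-\mathsf t_k|$.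

Suppose $(x,x+\mathsf t_k]$ is revealed when the other pointer is at $x+g_{k-1}$. If the other process has no revealed word, its pointer is at $0$, so $x=0$, $g_{k-1}=0$, and there is no overlap with revealed words. Otherwise its last revealed word was revealed when that process was behind or tied, hence it started at a point $\le x$; it ends at $x+g_{k-1}$, so its length is at least $g_{k-1}$. Therefore the new word overlaps, among revealed words of the other process, only this last one, and the overlap is $\min(\mathsf t_k,g_{k-1})$. Its contribution to $\Phi$ is at most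
$$\psi(\mathsf t_k,g_{k-1}),\qquad\psi(t,g):=\frac{\min(t,g)}{\max(t,g)},\quad\psi(t,0)=0 .$$

As an example, let $T$ have words $5,1,\dots$ and $T'$ words $3,4,\dots$. We reveal $5$ (from $T$), so $g_1=5$; then $3$ (from $T'$), with $\psi(3,5)=\frac35$, the true contribution, and $g_2=2$; then $4$ (from $T'$), which is $(3,7]$ and overlaps $(0,5]$ in length $2$: true contribution $\frac25$, bound $\psi(4,2)=\frac12$, $g_3=2$; then $1$ (from $T$), which is $(5,6]$: true contribution $\frac14$, bound $\psi(1,2)=\frac12$, $g_4=1$.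

**Step 2: stopping when one process has used its $N$ words.** The aim is to deal with words revealed late. Let $\sigma\in\{N,\dots,2N-1\}$ be the first step at which one process, say $T$, has had $N$ words revealed. The word revealed at step $\sigma$ is $I_N$, and at that step $T$ was behind or tied, so $t_{N-1}\le A'$. Words of $T'$ revealed later start at or after $A'$, so among $I_1,\dots,I_N$ they overlap at most $I_N$. They contribute at most $\sum_jo_{Nj}/n_N\le1$ in total. The same holds with the roles exchanged. Hence $\Phi\le1+\sum_{k\le\sigma}\psi(\mathsf t_k,g_{k-1})$. On the event in (8) both pointers lie in $[0,L]$ at step $\sigma$, so $g_\sigma\le L$. Since $\kappa\ge1$, summing over the possible values of $\sigma$ gives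
$$E[Y^2]\le\kappa\sum_{k=N}^{2N-1}E\Big[\kappa^{\sum_{i\le k}\psi(\mathsf t_i,g_{i-1})}\,1\{g_k\le L\}\Big]. \tag{9}$$

**Step 3: a supermartingale.** The aim is to bound each expectation in (9) independently of $k$. Look at one move from $g$, with $y=1+g$. A word much longer than $y$ has probability at least of order $y^{-\epsilon}$, by (H2). A word comparable with $g$, the only kind with $\psi$ of order one, has probability at most of order $\epsilon y^{-\epsilon}$, by (H1) summed over about $y$ unit intervals. Both carry $y^{-\epsilon}$, but the harmful event has the extra factor $\epsilon$. So a decreasing function $h$ of $g$, which pays for the harm with the decrease obtained in long moves, should give a supermartingale when $\epsilon$ is small.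

**Lemma 3.** Let $\kappa\ge1$, $M:=17+\log_2\kappa$, $D_\kappa:=3.01\sqrt\kappa+\kappa\,(2\sqrt{M+1}+6.01)$. Let $K$ be a law on $(0,\infty)$ satisfying (H1) and (H2) with
$$\epsilon\le\epsilon_0(\kappa,B,b):=\min\Big\{\frac1{1000},\ \frac1{10\log(M+1)},\ \frac{0.45\,b}{D_\kappa B}\Big\}.$$
Then with $h(g)=(1+g)^{-1/2}$: $\int K(dt)\,\kappa^{\psi(t,g)}h(|t-g|)\le h(g)$ for all $g\ge0$.

*Proof.* For $g=0$ this is clear, since $\psi(t,0)=0$ and $h\le1=h(0)$. Let $g>0$, $y=1+g$, and $R(t):=\kappa^{\psi(t,g)}h(|t-g|)/h(g)-1$. We show $\int R\,dK\le0$ by splitting the range of $t$.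

Region (i), $t\ge My$: here we collect the gain. Since $\psi=g/t\le1/M$ and $M\ge\log_2\kappa$, $\kappa^\psi\le2$. Also $t-g\ge(M-1)y$, so $h(t-g)/h(g)\le(M-1)^{-1/2}\le\frac14$. Thus $R\le-\frac12$. By (H2) and $1+My\le(M+1)y$ the contribution is at most
$$-\tfrac12b(1+My)^{-\epsilon}\le-\tfrac12b\big((M+1)y\big)^{-\epsilon}\le-0.45\,b\,y^{-\epsilon},$$
because $(M+1)^{-\epsilon}\ge e^{-0.1}>0.9$.

Region (ii), $g\ge1$ and $t\le g/2$: short words do little harm. With $x=t/g$ we have $\psi=x$ and $h(g-t)/h(g)=(1-\frac t{1+g})^{-1/2}\le(1-x)^{-1/2}$, so $R\le\kappa^x(1-x)^{-1/2}-1$. The right side is convex in $x$ (a product of log-convex functions, minus $1$), vanishes at $0$, and is at most $\sqrt{2\kappa}$ at $x=\frac12$. So $R\le2\sqrt{2\kappa}\,x\le3\sqrt\kappa\,x$ on $[0,\frac12]$. By (H1) on the intervals $(k,k+1]$,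
$$\int_{(0,g/2]}t\,K(dt)\le B\epsilon\sum_{k=0}^{\lceil g/2\rceil-1}(k+1)^{-\epsilon}\le B\epsilon\,\frac{\lceil g/2\rceil^{1-\epsilon}}{1-\epsilon}\le B\epsilon\,\frac{g^{1-\epsilon}}{1-\epsilon},$$
as $\lceil g/2\rceil\le g$ for $g\ge1$. Dividing by $g$ and using $g\ge y/2$, the contribution is at most $3\sqrt\kappa\,\frac{2^\epsilon}{1-\epsilon}B\epsilon\,y^{-\epsilon}\le3.01\sqrt\kappa\,B\epsilon\,y^{-\epsilon}$.

Region (iii), all remaining $t$, that is, $g/2<t<My$ if $g\ge1$ and $0<t<My$ if $g<1$: words of comparable size. Here we only use $R\le\kappa\sqrt y\,(1+|t-g|)^{-1/2}$.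

For $t>g$ use the intervals $(g+k,g+k+1]$ with $0\le k<My-g$. There are at most $My-g+1\le(M+1)y$ of them, each of $K$-mass at most $B\epsilon y^{-1-\epsilon}$, and on the $k$-th one $(1+|t-g|)^{-1/2}\le(1+k)^{-1/2}$. As $\sum_{k<n}(1+k)^{-1/2}\le2\sqrt n$,
$$\int_{g<t<My}(1+|t-g|)^{-1/2}\,dK\le2\sqrt{(M+1)y}\;B\epsilon\,y^{-1-\epsilon}.$$

For $t\le g$ use $(g-k-1,g-k]$ with $0\le k<g/2$ (only $k=0$ if $g<1$). Since $K$ lives on $(0,\infty)$, the $K$-mass is at most $B\epsilon(1+(g-k-1)^+)^{-1-\epsilon}$: if $g-k-1<0$, the relevant part is contained in $(0,1]$. Now $1+(g-k-1)^+=\max(1,g-k)\ge\max(1,g/2)\ge y/3$ (check $g\le2$ and $g\ge2$ separately). So each mass is at most $3^{1+\epsilon}B\epsilon y^{-1-\epsilon}$; there are at most $y$ intervals, and again $(1+|t-g|)^{-1/2}\le(1+k)^{-1/2}$ on the $k$-th. The integral is at most $2\sqrt y\,3^{1+\epsilon}B\epsilon y^{-1-\epsilon}=6\cdot3^\epsilon\sqrt y\,B\epsilon y^{-1-\epsilon}$.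

Multiplying by $\kappa\sqrt y$ and using $6\cdot3^\epsilon\le6.01$, region (iii) contributes at most $\kappa(2\sqrt{M+1}+6.01)B\epsilon\,y^{-\epsilon}$. Summing the three regions, $\int R\,dK\le y^{-\epsilon}(D_\kappa B\epsilon-0.45\,b)\le0$. $\square$

By Lemma 3, $\kappa^{\sum_{i\le k}\psi(\mathsf t_i,g_{i-1})}h(g_k)$, $k\ge0$, is a nonnegative supermartingale started at $h(0)=1$. Since $1\{g_k\le L\}\le h(g_k)/h(L)$, each expectation in (9) is at most $1/h(L)=\sqrt{1+L}$. There are $N$ terms, so
$$E[Y^2]\le\kappa N\sqrt{1+L}. \tag{10}$$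
The exponential $\kappa^N$ has become linear in $N$, at the price of $\sqrt{1+L}$. With $N$ a small power of $L$, this is $e^{o(N)}$.

## 6. Proof of Theorem A: good blocks, links and the law of large numbers

**Step 1: the constants.** The aim is to see which $\epsilon$ are allowed. Assume (C1), (C2) and $\epsilon\le\epsilon_0(\kappa,B,b)$ with $\kappa=4C_0/c_0$ and $B,b$ from Lemma 1. In both time settings $\chi\ge0$ and (6) holds, so (10) holds. For the kernel (1): $\kappa=4$, $M=19$, $D_4=6.02+4(2\sqrt{20}+6.01)\le65.9$, $b/B=\frac1{18}$, and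
$$\frac{0.45}{65.9\cdot18}>\frac1{3000};$$
the other two constraints in $\epsilon_0$ are weaker. So $\epsilon\le\frac1{3000}$ suffices. For the planar kernels, $c_0=2/\pi^2$ and $C_0=1$, hence $\kappa,B,b$, do not depend on $\epsilon$, and $\epsilon_2:=\epsilon_0(\kappa,B,b)>0$ works. By Step 3 of Section 3 these kernels satisfy (2) and are transient but not strongly transient. It remains to prove that the critical values agree.

**Step 2: links.** The aim is a polynomial lower bound on all transition probabilities. Let $n\ge1$ and $R=(2nE|X|^{1/4})^4$. By Markov's inequality and subadditivity of $u\mapsto u^{1/4}$,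
$$P(|S_{n-1}|>R)\le\frac{(n-1)E|X|^{1/4}}{2nE|X|^{1/4}}\le\frac12$$
for the discrete walk. So by (C2), conditioning on $S_{n-1}$,
$$p^n(x)\ge\tfrac c2(1+|x|+R)^{-q}\ge c'n^{-4q}(1+|x|)^{-q}, \tag{11}$$
using $1+|x|+R\le(1+|x|)(1+R)$. In continuous time with $t\ge1$, the number of jumps lies in $[1,4t]$ with probability at least $1-e^{-1}-\frac14>\frac13$, and then (11) applies with $n\le4t$. Hence in both settings
$$p_t(x)\ge c''t^{-4q}(1+|x|)^{-q}\qquad(t\ge1). \tag{12}$$

**Step 3: good blocks are only polynomially rare.** Fix $z>z_2$, that is, $\beta=e^\eta\beta_*$ with $\eta>0$. Let $L\in\mathbb N$ be large and $N=\lfloor L^{\epsilon/4}\rfloor$. By (H1),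
$$K((x,\infty))\le B\epsilon\sum_{k\ge0}(1+x+k)^{-1-\epsilon}\le B\epsilon\big(1+\tfrac1\epsilon\big)(1+x)^{-\epsilon}\le2B(1+x)^{-\epsilon}.$$
If $T_N>L$, one of the $N$ steps exceeds $L/N$, so
$$P(T_N>L)\le N\,K((L/N,\infty))\le2BN^{1+\epsilon}L^{-\epsilon}\le2BL^{-\epsilon/2}\le\tfrac12$$
for $L$ large, since $(1+\epsilon)/4\le\frac12$. Hence $EY\ge\frac12$. By (10) and Paley–Zygmund, and as $N\sqrt{1+L}\le2L$,
$$P(Y\ge\tfrac14)\ge\frac{(EY)^2}{4E[Y^2]}\ge\frac1{16\kappa N\sqrt{1+L}}\ge\frac1{32\kappa L}.$$

**Step 4: one search window.** The aim is a time window whose logarithmic contribution has positive mean. Let $J=\lceil32\kappa L\rceil$, $\Lambda=(J+2)L$, $s_k=kL$, and let $Y_k$ be the variable $Y$ built from the increments of $S$ on $(s_k,s_k+L]$, $k=1,\dots,J$. These are i.i.d., so $\mathcal G:=\{\exists k\le J:Y_k\ge\frac14\}$ has $P(\mathcal G)\ge1-(1-\frac1{32\kappa L})^J\ge1-e^{-1}$. Let $V_\Lambda$ be the collision local time up to time $\Lambda$, and put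
$$Z^c:=E\big[z^{V_\Lambda};\,S'_\Lambda=S_\Lambda\mid S\big].$$
Since $z\ge1$, $z^{V_\Lambda}$ is at least $z$ to the power of the collision local time in $(s_k,s_k+L]$. Require in addition $S'_{s_k}=S_{s_k}$ and keep, in the expansion of the latter power, only the term with $N$ points. With $t_0=s_k$ this gives
$$Z^c\ge p_{s_k}(S_{s_k})\,\beta^N\int_{s_k<t_1<\dots<t_N\le s_k+L}\ \prod_{i=1}^Np_{t_i-t_{i-1}}(S_{t_i}-S_{t_{i-1}})\ p_{\Lambda-t_N}(S_\Lambda-S_{t_N})\,\mu^{\otimes N}(dt).$$
As $\beta^N=e^{\eta N}\beta_*^N$, for $1\le k\le J$,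
$$Z^c\ge p_{s_k}(S_{s_k})\;e^{\eta N}\,Y_k\inf_{e\in(s_k,s_k+L]}p_{\Lambda-e}(S_\Lambda-S_e),\qquad\text{and also}\quad Z^c\ge p_\Lambda(S_\Lambda).$$
All link lengths $s_k$, $\Lambda-e$, $\Lambda$ lie in $[1,\Lambda]$, and all displacements are at most $W:=$ the sum of $|\text{jumps}|$ of $S$ up to time $\Lambda$. By (12) each link has probability at least $e^{-\mathsf X}$, where $\mathsf X:=C(1+\log\Lambda)+q\log(1+W)$ with a suitable constant $C$. Using the first bound on $\mathcal G$, with a block where $Y_k\ge\frac14$, and the second off $\mathcal G$,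
$$\log Z^c\ge1_{\mathcal G}(\eta N-\log4)-2\mathsf X . \tag{13}$$
By Jensen and subadditivity, and since the mean number of jumps up to time $\Lambda$ is $\Lambda$ in both settings,
$$E\log(1+W)\le4\log E(1+W)^{1/4}\le4\log(1+\Lambda E|X|^{1/4}).$$
Also $\Lambda\le CL^2$. Hence, once $\eta N\ge\log4$,
$$E\log Z^c\ge(1-e^{-1})(\eta N-\log4)-C'(1+\log L)$$
with $C'$ independent of $L$. Since $N=\lfloor L^{\epsilon/4}\rfloor$ outgrows $\log L$, the right side is positive for $L$ large. Fix such an $L$.

**Step 5: concatenation.** The aim is to conclude that $E[z^V\mid S]=\infty$. Let $Z^c_i$ be the analogue of $Z^c$ on $((i-1)\Lambda,i\Lambda]$, built from the increments of $S$ there. The $Z^c_i$ are i.i.d.; $\log Z^c_i$ is at most $\Lambda\log z$, has negative part bounded by an integrable variable $2\mathsf X$ (by (13)), and has positive mean. By the Markov property of $S'$ and the strong law of large numbers,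
$$E[z^V\mid S]\ge E\big[z^{V_{n\Lambda}};\,S'_{i\Lambda}=S_{i\Lambda},\ i\le n\mid S\big]=\prod_{i=1}^nZ_i^c\longrightarrow\infty\quad\text{a.s.}$$
So $E[z^V\mid S]=\infty$ a.s. for every $z>z_2$, whence $z_1\le z_2$ and thus $z_1=z_2$. The argument covers both time settings, so also $\tilde z_1=\tilde z_2$. This proves Theorem A. $\blacksquare$

## 7. Fractional moments and Theorem B

Now let $\frac32<\alpha\le2$ and assume only (2). To show a gap we need some $\beta>\beta_*$ for which (3) is finite almost surely, although its mean is infinite. A natural tool is the moment of order $\vartheta<1$, because finiteness of $\sum_nE[Z_n^\vartheta]$ gives $\sum_nZ_n<\infty$ a.s. Fix $\vartheta\in(0,1)$ and $\zeta,\delta\in(0,1)$ with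

* (P1) $\alpha\vartheta-\zeta>1$;
* (P2) $(1-\delta)(\alpha-1-\zeta)>\frac12$;
* (P3) $(1-\alpha\vartheta+\zeta)+(1-\vartheta)+\frac\vartheta2<0$;
* (P4) $\vartheta\big(1-(1-\delta)(\alpha-\zeta)\big)+(2-\alpha\vartheta+\zeta)<0$.

At $\vartheta=1$, $\zeta=\delta=0$ these read $\alpha>1$, $\alpha>\frac32$, $\alpha>\frac32$, $3-2\alpha<0$. So they hold for $\vartheta$ near $1$ and $\zeta,\delta$ small. Throughout, $\lambda=L^{-1/2}$, $r=\vartheta/(1-\vartheta)$, and $C$ denotes constants independent of $L$.

### 7.1 A recursion for $E[Z_n^\vartheta]$ in discrete time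

Let $a_n=p^n(0)$ and $\bar a_n=a_{2\lfloor n/2\rfloor}$. By Cauchy–Schwarz $p^{2k}(x)\le p^{2k}(0)$, and $p^{2k+1}(x)=\sum_yp(y)p^{2k}(x-y)\le p^{2k}(0)$. With (2),
$$\sup_xp^n(x)\le\bar a_n\le Cn^{-\alpha+\zeta}\qquad(n\ge1). \tag{14}$$
For $\beta=z-1$ let $Z_0=1$ and
$$Z_n=\sum_{k\ge1}\ \sum_{0=t_0<\dots<t_k=n}\ \prod_i\beta\,p^{t_i-t_{i-1}}(S_{t_i}-S_{t_{i-1}}),$$
and let $Z_{v,n}$ be the version for configurations started at time $v$, with $Z_{n,n}=1$. By (3), $E[z^V\mid S]=\sum_nZ_n$. Put $A_n=E[Z_n^\vartheta]$; it is finite because $Z_n\le(1+\beta)^n$.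

**Step 1: cutting at a gap.** The aim is to reduce finiteness of $\sum_nA_n$ to a condition on $A_0,\dots,A_{L-1}$. For $n\ge L$, let $u$ be the last point $\le n-L$ (possibly $u=0$) and $v$ the next point:
$$Z_n=\sum_{u\le n-L<v\le n}Z_u\,\beta\,p^{v-u}(S_v-S_u)\,Z_{v,n}.$$
Bound $p^{v-u}$ by $\bar a_{v-u}$, use $(\sum x_i)^\vartheta\le\sum x_i^\vartheta$ and the independence of $Z_u$ and $Z_{v,n}$, and write $v=n-j$:
$$A_n\le\sum_{u\le n-L}A_u\sum_{j=0}^{L-1}\beta^\vartheta\,\bar a_{n-u-j}^{\,\vartheta}\,A_j .$$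
Summing over $L\le n\le m$ gives $\sum_{n\le m}A_n\le\sum_{n<L}A_n+\rho\sum_{n\le m}A_n$ with
$$\rho=\beta^\vartheta\sum_{j<L}A_j\sum_{i\ge L}\bar a_{i-j}^{\,\vartheta}\le C\sum_{j<L}A_j\,(L-j)^{1-\alpha\vartheta+\zeta} \tag{15}$$
for bounded $\beta$, by (14) and (P1). If $\rho<1$, then $\sum_nA_n<\infty$, so $\sum_nZ_n^\vartheta<\infty$ a.s., and $\sum_nZ_n\le(\sum_nZ_n^\vartheta)^{1/\vartheta}<\infty$ a.s.; thus $z_1\ge1+\beta$. It remains to find $L$ and $\beta>\beta_*$ with $\rho<1$.

**Step 2: why Jensen alone does not do it.** The first thing to try is $A_j\le(EZ_j)^\vartheta$. At $\beta=\beta_*$, $EZ_j=u_j$, the probability that the renewal process with step law $K$ visits $j$. The resulting bound for $\rho$ is $\sum_{j<L}u_j^\vartheta\sum_{i\ge L}(\beta_*\bar a_{i-j})^\vartheta$. Now $u_j^\vartheta\ge u_j$, and $\bar a_l\ge a_{2l}$ because $n\mapsto a_{2n}$ is nonincreasing, so $(\beta_*\bar a_l)^\vartheta\ge K(l)^\vartheta\ge K(l)$. Hence the bound is at least $\sum_{j<L}u_jK([L-j,\infty))=1$, since the renewal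 process has exactly one last point before $L$. So at $\beta_*$, and all the more for $\beta>\beta_*$, this bound for $\rho$ is never below $1$, whatever $L$ and $\vartheta$. Something must make $E[Z_j^\vartheta]$ much smaller than $(EZ_j)^\vartheta$.

The remedy is to compute the mean of $Z_j$ under a tilted law of $S$. A tilt of strength $\lambda=L^{-1/2}$ over $L$ steps costs only a constant, since the cost is of the form $e^{C\lambda^2L}$. If it lowers the mass of the renewal law from $1$ to $1-c_1\lambda$, then renewal paths die at rate about $\lambda$ per word. The loss must win against the chance of long words, and in the proof of Lemma 4 this is the comparison of $\lambda=L^{-1/2}$ with a truncated mean of order $L^{-(1-\delta)(\alpha-1-\zeta)}$. It is won under (P2), and this is where $\alpha>\frac32$ enters.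

### 7.2 A renewal measure that loses mass $c_1L^{-1/2}$ per word

**Lemma 4.** For all large $L$ (possibly restricted to even $L$) let $K_L$ be a measure on $(0,\infty)$ with total mass $\le1-c_1\lambda$ and $K_L([x,x+1])\le C_1(1+x)^{-\alpha+\zeta}$ for all $x\ge0$, where $c_1,C_1>0$ do not depend on $L$. Let $U=\sum_{k\ge0}K_L^{*k}$ and $U_j=U([j-1,j+1])$. Then
$$\sum_{j=0}^{L-1}U_j^\vartheta\,(L-j)^{1-\alpha\vartheta+\zeta}\to0\qquad(L\to\infty).$$

*Proof.* **Step 1: $j<L/2$.** Here the total mass suffices. Each point lies in at most three of the intervals $[j-1,j+1]$, so $\sum_jU_j\le3U([0,\infty))\le3L^{1/2}/c_1$. By Jensen's inequality $\sum_{j<L/2}U_j^\vartheta\le L^{1-\vartheta}(3L^{1/2}/c_1)^\vartheta$. As $(L-j)^{1-\alpha\vartheta+\zeta}\le CL^{1-\alpha\vartheta+\zeta}$, this part is at most $CL^{(1-\alpha\vartheta+\zeta)+(1-\vartheta)+\vartheta/2}$, which tends to $0$ by (P3).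

**Step 2: a pointwise bound on $U_j$ for $L/2\le j<L$.** Let $r_L=L^{1-\delta}$. First consider the part of $K_L^{*k}([j-1,j+1])$ with some step $\ge r_L$. An interval of length $2$ intersected with $[r_L,\infty)$ has $K_L$-mass at most $2C_1r_L^{-\alpha+\zeta}$. Choosing which step is $\ge r_L$ and integrating over the other steps, this part is at most $k(1-c_1\lambda)^{k-1}\cdot2C_1r_L^{-\alpha+\zeta}$. Summing over $k$ with $\sum_kk(1-c_1\lambda)^{k-1}=(c_1\lambda)^{-2}=L/c_1^2$ gives at most $CL\,r_L^{-\alpha+\zeta}$.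

For the part with all steps $<r_L$, note $\int_{(0,r_L)}t\,K_L(dt)\le C_1\sum_{k<r_L}(k+1)^{1-\alpha+\zeta}\le Cr_L^{2-\alpha+\zeta}$, valid since $2-\alpha+\zeta>0$. With $e^u\le1+2u$ on $[0,1]$,
$$\int_{(0,r_L)}e^{t/r_L}K_L(dt)\le1-c_1L^{-1/2}+CL^{-(1-\delta)(\alpha-1-\zeta)}\le1-\tfrac{c_1}2L^{-1/2}$$
for large $L$, by (P2). By Chernoff's bound this part contributes in total at most $e^{-(j-1)/r_L}\cdot2L^{1/2}/c_1\le CL^{1/2}e^{-L^\delta/3}$, since $j\ge L/2$. Hence $U_j\le CL^{1-(1-\delta)(\alpha-\zeta)}$.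

**Step 3: summation over $L/2\le j<L$.** Since $1-\alpha\vartheta+\zeta>-1$ (because $\alpha\vartheta<2$), $\sum_{l\le L}l^{1-\alpha\vartheta+\zeta}\le CL^{2-\alpha\vartheta+\zeta}$. So this part is at most $CL^{\vartheta(1-(1-\delta)(\alpha-\zeta))+(2-\alpha\vartheta+\zeta)}$, which tends to $0$ by (P4). $\square$

### 7.3 Discrete time: correlating the increments in pairs

**Step 1: the tilt.** The aim is a density with bounded cost. Let $x_0\ne0$ with $p(x_0)>0$, and let $\xi(\pm x_0)=\pm1$, $\xi=0$ otherwise. Then $E[\xi(X)]=0$ and $E[\xi(X)e^{i\theta\cdot X}]=i\,s(\theta)$ with $s(\theta)=2p(x_0)\sin(\theta\cdot x_0)$, which is odd with $|s|\le1$. For $L$ even and $\lambda=L^{-1/2}\le\frac12$ let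
$$w=\prod_{k=1}^{L/2}\big(1+\lambda\,\xi(X_{2k-1})\,\xi(X_{2k})\big),$$
where $X_i$ are the increments of $S$. Then $w>0$ and $E[w]=1$. Since $(1+u)^{-r}\le1-ru+Cu^2$ for $|u|\le\frac12$ and $E[\xi(X_1)\xi(X_2)]=0$, $E[w^{-r}]\le(1+C\lambda^2)^{L/2}\le C$. By Hölder,
$$A_j=E[w^{-\vartheta}(wZ_j)^\vartheta]\le(E[w^{-r}])^{1-\vartheta}(E[wZ_j])^\vartheta\le C\,(E[wZ_j])^\vartheta,\qquad j<L. \tag{16}$$

**Step 2: the tilted mean is again a product over words.** Fix $0=t_0<\dots<t_k=j<L$ with words $I_i=(t_{i-1},t_i]$ of length $n_i$, and insert $p^n(x)=\int\varphi^ne^{i\theta\cdot x}dm$ with one variable $\theta_i$ per word. A pair $\{2l-1,2l\}$ inside $I_i$ gives the factor $\varphi(\theta_i)^2-\lambda s(\theta_i)^2$. A pair split between $I_i$ and $I_{i+1}$ gives $\varphi(\theta_i)\varphi(\theta_{i+1})-\lambda s(\theta_i)s(\theta_{i+1})$. A pair straddling $j$, or lying beyond $j$, is not affected by $w$, because $E\xi=0$.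

Expand the product over the split pairs. Consider a term where the $s\,s$ part is chosen at least once, and let $I_i$ be the left word of the first such choice. Then the $\theta_i$-integrand contains exactly one factor $s(\theta_i)$: the pair at the right end of $I_i$ gives it, and at the left end, if a pair is split there, $\varphi\varphi$ was chosen. All other factors in $\theta_i$ are even, so the term vanishes. Therefore
$$E\Big[w\prod_ip^{n_i}(S_{t_i}-S_{t_{i-1}})\Big]=\prod_i\tilde k_i,\qquad\tilde k_i=\int\varphi^{2n_i-2e_i}(\varphi^2-\lambda s^2)^{e_i}\,dm, \tag{17}$$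
where $e_i$ is the number of pairs inside $I_i$. The same computation with the single word $I_i$ shows $\tilde k_i=E[w\,p^{n_i}(S_{t_i}-S_{t_{i-1}})]\ge0$.

**Step 3: bounds on $\tilde k_i$.** The aim is to dominate $\tilde k_i$ by a function of $n_i$ that loses mass of order $\lambda$. If $e_i\le1$, the integrand is at most $\varphi^{2n_i}$. If $e_i\ge2$ (so $n_i\ge4$), it is at most $\varphi^{2n_i}$ where $\lambda s^2\le2\varphi^2$, because there $|\varphi^2-\lambda s^2|\le\varphi^2$; elsewhere $\varphi^2<\lambda/2$ and $|\varphi^2-\lambda s^2|\le\lambda$, so it is at most $\lambda^{n_i}$. A word of length $3$ contains exactly one pair, whatever the parity of its starting point, so then $\tilde k_i=a_6-\lambda\tau_0$ with $\tau_0=\int\varphi^4s^2dm>0$ ($\varphi>0$ near $0$ and $s\ne0$ almost everywhere). Hence, with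
$$K_L(n)=\beta\big(a_{2n}+\lambda^n1_{\{n\ge4\}}-\lambda\tau_01_{\{n=3\}}\big)\ge0, \tag{18}$$
we get $E[wZ_j]\le\sum_kK_L^{*k}(\{j\})\le U_j$.

**Step 4: conclusion.** Take $\beta=\beta_*(1+c_2\lambda)$ with $c_2=\beta_*\tau_0/4$. As $\beta_*\sum_na_{2n}=1$ and $\sum_{n\ge4}\lambda^n\le2\lambda^4$, the total mass of $K_L$ is at most
$$(1+c_2\lambda)(1-4c_2\lambda+2\beta_*\lambda^4)\le1-2c_2\lambda$$
for $L$ large. By (14) and $\lambda\le\frac12$, also $K_L([x,x+1])\le C(1+x)^{-\alpha+\zeta}$ uniformly in $L$. By (15), (16) and Lemma 4, $\rho\le C\sum_{j<L}U_j^\vartheta(L-j)^{1-\alpha\vartheta+\zeta}\to0$ as $L\to\infty$ along even $L$. So $\rho<1$ for some $L$, with $\beta>\beta_*$, and $z_1\ge1+\beta>1+\beta_*=z_2$. $\blacksquare$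

### 7.4 Continuous time: raising the jump rate

**Step 1: cells.** The aim is a recursion as in 7.1 although points now have continuous positions. Let $a_t=\tilde p_t(0)=\int e^{-t(1-\varphi)}dm$. It is decreasing in $t$, and $\sup_x\tilde p_t(x)\le a_t\le1$. Let $\mathcal N_t$ be the number of jumps in $[0,t]$. Since $P(\mathcal N_t<t/2)\le2^{t/2}E[2^{-\mathcal N_t}]=e^{-(1-\log2)t/2}$, conditioning on $\mathcal N_t$ and (14) give $a_t\le P(\mathcal N_t<t/2)+\max_{n\ge t/2}\bar a_n\le C(1+t)^{-\alpha+\zeta}$.

Let $Q_0=\{0\}$ and $Q_n=(n-1,n]$. Let $Z_{[n]}$ be the part of (3) with last point in $Q_n$, $Z_{[0]}=1$. Then $Z_{[n]}\le e^{\beta n}$ and $E[z^{\tilde V}\mid\tilde S]=\sum_nZ_{[n]}$. For $1\le\ell\le n$ let $H_{\ell,n}$ be the integral over $v\in Q_\ell$ of the sum over configurations that start at $v$ (no weight for $v$) and have last point in $Q_n$, including the configuration $\{v\}$ if $\ell=n$. For $n\ge L$ decompose at the last point $u$ lying in a cell of index $i\le n-L$ and the next point $v$, in a cell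 of index $\ell>n-L$. Since $v-u\ge\ell-1-i\ge0$ and $a$ is decreasing,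
$$Z_{[n]}\le\sum_{i\le n-L<\ell\le n}Z_{[i]}\,\beta\,a_{\ell-1-i}\,H_{\ell,n}.$$
$Z_{[i]}$ depends on increments in $[0,i]$ and $H_{\ell,n}$ on increments in $[\ell-1,n]$, so they are independent, as $\ell-1\ge i$; and $H_{\ell,n}$ has the law of $H_{1,1+n-\ell}$. With $A_n=E[Z_{[n]}^\vartheta]$ and $D_j=E[H_{1,1+j}^\vartheta]$ (finite, as $H_{1,1+j}\le e^{\beta(1+j)}$), raising to the power $\vartheta$ and summing over $n$ exactly as in 7.1 shows $\sum_nA_n<\infty$, and hence $E[z^{\tilde V}\mid\tilde S]<\infty$ a.s., as soon as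
$$\rho=\beta^\vartheta\sum_{j<L}D_j\sum_{i\ge L}a_{i-j-1}^{\,\vartheta}\le C\sum_{j<L}D_j\,(L-j)^{1-\alpha\vartheta+\zeta}\quad\text{is}\ <1. \tag{19}$$

**Step 2: the tilt.** The aim, as before, is to lower the mass of the renewal law by order $\lambda$ at bounded cost. Let $w=(1+\lambda)^{\mathcal N_L}e^{-\lambda L}$. Under $w\,dP$ the jump rate of $\tilde S$ on $[0,L]$ is $1+\lambda$. Then $E[w^{-r}]=\exp\{L[(1+\lambda)^{-r}-1+r\lambda]\}\le e^{C\lambda^2L}=C$, so by Hölder $D_j\le C(E[wH_{1,1+j}])^\vartheta$ for $j<L$. For consecutive words of lengths $n_i$ within $[0,L]$,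
$$E\Big[w\prod_i\tilde p_{n_i}(\tilde S_{t_i}-\tilde S_{t_{i-1}})\Big]=\prod_i\int e^{-n_i(1-\varphi)-(1+\lambda)n_i(1-\varphi)}\,dm=\prod_ia_{(2+\lambda)n_i}.$$
With $K_L(dt)=\beta a_{(2+\lambda)t}\,dt$ and $U=\sum_kK_L^{*k}$ this gives
$$E[wH_{1,1+j}]=\int_0^1U\big((j-v,\,j+1-v]\big)\,dv\le U_j .$$

**Step 3: conclusion.** Take $\beta=\beta_*(1+\lambda/4)$ with $\beta_*=2/G(0)$. Since $\int_0^\infty a_s\,ds=G(0)$, the mass of $K_L$ is
$$\frac{\beta\,G(0)}{2+\lambda}=\frac{1+\lambda/4}{1+\lambda/2}=1-\frac{\lambda/4}{1+\lambda/2}\le1-\frac\lambda6,$$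
and $K_L([x,x+1])\le\beta a_{2x}\le C(1+x)^{-\alpha+\zeta}$. By (19) and Lemma 4, $\rho\to0$ as $L\to\infty$. Hence for a suitable $L$, $\log\tilde z_1\ge\beta>\beta_*=\log\tilde z_2$. This completes the proof of Theorem B. $\blacksquare$

## 8. The dimension bound $\alpha\ge d/2$ and Corollary C

**Step 1: $p^{2n}(0)\le Cn^{-d/2}$.** The aim is to restrict the possible $\alpha$ in each dimension. By irreducibility the support of $p$ generates $\mathbb Z^d$, so it contains $d$ linearly independent vectors. Since $1-\cos u\ge2u^2/\pi^2$ for $|u|\le\pi$ and $1-\varphi(\theta)=\sum_xp(x)(1-\cos\theta\cdot x)$, keeping only these vectors gives $1-\varphi(\theta)\ge c|\theta|^2$ near $0$.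

Where else can $|\varphi|$ be $1$? If $\varphi(\theta)=1$, then $\theta\cdot x\in2\pi\mathbb Z$ on the support, hence on $\mathbb Z^d$, so $\theta=0$ on the torus. If $\varphi(\theta_1)=-1$, then $e^{i\theta_1\cdot x}=-1$ on the support and $\varphi(\theta_1+\theta)=-\varphi(\theta)$. Such a $\theta_1$ is unique, because the difference of two of them satisfies $\varphi=1$. (For simple random walk, $\theta_1=(\pi,\dots,\pi)$.) By compactness $|\varphi|$ is bounded away from $1$ off neighborhoods of these at most two points. In such a neighborhood $\varphi^{2n}\le e^{-2cn|\theta|^2}$, respectively with $\theta-\theta_1$ in place of $\theta$. Hence $p^{2n}(0)=\int\varphi^{2n}dm\le Cn^{-d/2}$, and under (2) $\alpha\ge d/2$.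

**Step 2: $\alpha\le2$ without strong transience.** If $\alpha>2$, choose $\zeta'>0$ with $\alpha-\zeta'>2$. By (2), $p^{2n}(0)\le C(2n)^{-\alpha+\zeta'}$, and $p^{2n+1}(0)\le p^{2n}(0)$, so $\sum_nn\,p^n(0)<\infty$. So a kernel satisfying (2) that is transient but not strongly transient has $\alpha\le2$.

**Step 3: conclusion.** For $d\ge4$, Steps 1 and 2 force $\alpha=2$ (if such a kernel exists at all), and Theorem B gives both gaps. For $d=3$, $\alpha\ge\frac32$, and Theorem B applies if $\alpha>\frac32$. For $d=1$ and $d=2$, Theorem A provides kernels without gaps. This proves Corollary C. $\blacksquare$
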